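
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Rotations are optimal circular colorings\\ of distance graphs with three distances}


\begin{abstract}
For a set $D$ of positive integers, let $G(\mathbb Z,D)$ be the graph on $\mathbb Z$ in which $x$ and $y$ are adjacent when $|x-y|\in D$. The maps $x\mapsto tx \bmod 1$ from $\mathbb Z$ to the circle $\mathbb R/\mathbb Z$, which we call rotations, give circular colorings of this graph, and optimizing over $t$ gives $\chi_c(\mathbb Z,D)\le 1/\kappa(D)$, where $\kappa(D)=\sup_t\inf_{d\in D}\|td\|$. We show that equality holds for every $3$-element set $D$, which answers a question in a survey on coloring parameters of distance graphs. More generally, $\min\{\chi_c(\mathbb Z,D),4\}=\min\{1/\kappa(D),4\}$ for every nonempty $D$. The reason is that a circular $r$-coloring with $r<4$ has zero winding around every $4$-cycle $x,\,x+d,\,x+d+e,\,x+e$, when the jump along each step from a smaller to a larger integer is represented by a number in $(0,1)$; these jumps can therefore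 be averaged to give a rotation. Equality fails for suitable sets of each size $k\ge 4$.
\end{abstract}

\section{Colorings and rotations}

\subsection*{The question}

Let $D$ be a nonempty set of positive integers. The \emph{distance graph} $G(\mathbb Z,D)$ has vertex set $\mathbb Z$, and $x,y$ are adjacent when $|x-y|\in D$. For a real number $r\ge 1$, a \emph{circular $r$-coloring} of a graph $G$ is a map $f:V(G)\to[0,r)$ with $1\le|f(x)-f(y)|\le r-1$ for every edge $xy$. The \emph{circular chromatic number} $\chi_c(G)$ is the infimum of the $r$ for which such a coloring exists ($\infty$ if there is none), and we write $\chi_c(\mathbb Z,D)=\chi_c(G(\mathbb Z,D))$. A circular $r$-coloring places the vertices on a circle of circumference $r$ so that adjacent vertices are at distance at least $1$.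

It is convenient to fix the circle and let the required distance vary. Let $\|x\|$ be the distance from the real number $x$ to the nearest integer; it depends only on $x$ modulo $1$. If $f$ is a circular $r$-coloring and $g=f/r$, then for an edge $xy$ the number $u=|g(x)-g(y)|$ lies in $[0,1)$, so $\|u\|=\min\{u,1-u\}$, and the condition on $f$ says exactly that
\begin{equation}\label{eq:circle}
\|g(x)-g(y)\|\ge \frac1r .
\end{equation}
So a circular $r$-coloring is the same thing as a map $g:V(G)\to\mathbb R/\mathbb Z$ satisfying \eqref{eq:circle} on every edge. We use this form throughout and say simply \emph{$r$-coloring}. If $G$ has an edge and an $r$-coloring, then $1/r\le 1/2$, that is, $r\ge2$.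

Two remarks on this definition will be used. An ordinary proper coloring with colors $0,1,\dots,k-1$ becomes a $k$-coloring in the present sense after division by $k$. And if $G$ contains $k$ pairwise adjacent vertices, with $k\ge2$, then any $r$-coloring puts $k$ points on the circle at pairwise distance at least $1/r$; the $k$ gaps between cyclically consecutive points add up to $1$, so $k/r\le1$ and $\chi_c(G)\ge k$.

On the integers the simplest maps to the circle are $g(x)=tx \bmod 1$ with $t\in\mathbb R$. We call this map the \emph{rotation by $t$}, since its values are the orbit of $0$ under the rotation of the circle by $t$. On an edge of length $d$ we have $\|g(x)-g(y)\|=\|td\|$, so with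
\[
\|tD\|=\inf_{d\in D}\|td\|,\qquad \kappa(D)=\sup_{t\in\mathbb R}\|tD\|,
\]
the rotation by $t$ is an $r$-coloring for $r=1/\|tD\|$ whenever $\|tD\|>0$. Consequently
\begin{equation}\label{eq:upper}
\chi_c(\mathbb Z,D)\le \frac1{\kappa(D)},
\end{equation}
where $1/0=\infty$. For finite $D$ the infimum is a minimum, and the supremum is attained because $t\mapsto\|tD\|$ is continuous with period $1$.

Can a cleverer map beat all rotations? In the first examples it cannot. If all elements of $D$ are odd, then $t=\frac12$ gives $1/\kappa(D)=2$, and $2$ is always a lower bound for $\chi_c$. If $D=\{1,2,\dots,k-1\}$ with $k\ge2$, then $t=1/k$ gives $1/\kappa(D)\le k$, while $0,1,\dots,k-1$ are pairwise adjacent, so $\chi_c(\mathbb Z,D)\ge k$; by \eqref{eq:upper} both numbers equal $k$. There is also a general reason to hope for equality. The graph is invariant under translation, so one would like to average a given coloring over its translates and obtain one whose increment $g(x+1)-g(x)$ does not depend on $x$, that is, a rotation up to an additive constant. The trouble is that points of a circle cannot be averaged. For some sets $D$ the hope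 is in fact false; we shall see that $D=\{1,3,4,5\}$ has $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$. The survey \cite{survey} asks whether there is already a $3$-element set $D$ with $\chi_c(\mathbb Z,D)<1/\kappa(D)$. There is none.

\subsection*{Results}

\begin{theorem}\label{thm:three}
If $|D|=3$, then $\chi_c(\mathbb Z,D)=1/\kappa(D)$. Thus no $3$-element set $D$ satisfies $\chi_c(\mathbb Z,D)<1/\kappa(D)$.
\end{theorem}

The number $3$ enters only through the bound $\kappa(D)\ge\frac14$, valid for all $3$-element sets. The rest of the argument works for every $D$.

\begin{theorem}\label{thm:general}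
For every nonempty, finite or infinite, set $D$ of positive integers,
\[
\min\{\chi_c(\mathbb Z,D),4\}=\min\{1/\kappa(D),4\}.
\]
In particular $\chi_c(\mathbb Z,D)=1/\kappa(D)$ whenever $\chi_c(\mathbb Z,D)<4$ or $\kappa(D)\ge\frac14$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ there is a $4$-element set $D$ with $\frac14-\varepsilon<\kappa(D)<\frac14$ and $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$.
\item[(b)] For every $k\ge4$ there is a $k$-element set $D$ with $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$.
\end{enumerate}
Hence, for a positive integer $k$, the equality $\chi_c(\mathbb Z,D)=1/\kappa(D)$ holds for all $k$-element sets $D$ if and only if $k\le3$, and the thresholds $4$ and $\frac14$ in Theorem~\ref{thm:general} cannot be improved.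
\end{theorem}

Explicitly, the last assertion means that in Theorem~\ref{thm:general} the number $4$ in the identity cannot be replaced by any $c>4$, the condition $\chi_c(\mathbb Z,D)<4$ cannot be relaxed to $\chi_c(\mathbb Z,D)\le4$, and the condition $\kappa(D)\ge\frac14$ cannot be relaxed to $\kappa(D)\ge c$ for any $c<\frac14$.

\section{The idea on a small example}\label{sec:example}

Let $g:\mathbb Z\to\mathbb R/\mathbb Z$ be an $r$-coloring of $G(\mathbb Z,\{1,2\})$ with $r<4$. We turn it into a rotation that is at least as good.

Since we cannot average the points $g(x)$, we average the \emph{jumps}. For $d\in\{1,2\}$ let $\delta_d(x)\in[0,1)$ be the representative of $g(x+d)-g(x)$. The coloring condition says that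
\[
\tfrac1r\le\delta_d(x)\le1-\tfrac1r .
\]
This is an interval of real numbers, so averages of the jumps stay in it. We want the average jumps $s_1,s_2$ to be those of a rotation by $t=s_1$, which requires $s_2\equiv 2s_1\pmod 1$. The pointwise version of this relation is clear: since $x\to x+1\to x+2$ and $x\to x+2$ have the same endpoints,
\[
P(x)=\delta_1(x)+\delta_1(x+1)-\delta_2(x)
\]
is an integer. But the average of integers need not be an integer, so we need more: $P$ should not depend on $x$. Here $r<4$ enters. The sums
\[
\delta_1(x)+\delta_2(x+1)\qquad\text{and}\qquad\delta_2(x)+\delta_1(x+2)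
\]
both represent $g(x+3)-g(x)$, so they differ by an integer. Both lie in $[\frac2r,2-\frac2r]$, an interval of length $2-\frac4r<1$. Hence they are equal, and
\[
P(x+1)-P(x)=\bigl(\delta_1(x+2)-\delta_1(x)\bigr)-\bigl(\delta_2(x+1)-\delta_2(x)\bigr)=0 .
\]
So $P$ is a constant integer $p$. Choose $N_1<N_2<\cdots$ such that for $d=1,2$ the averages of $\delta_d$ over $0\le x<N_j$ converge, say to $s_d$. The averages of $\delta_1(x+1)$ have the same limit $s_1$, because the shift by $1$ changes only two terms of each sum. So averaging the identity $P=p$ gives $2s_1-s_2=p$. With $t=s_1$ we have $t\equiv s_1$ and $2t\equiv s_2$ modulo $1$, where $s_1,s_2\in[\frac1r,1-\frac1r]$. Hence $\|t\|,\|2t\|\ge\frac1r$, and $\kappa(\{1,2\})\ge\frac1r$.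

For a general $D$ two things change. First, there may be many relations between the elements of $D$ instead of the single relation $1+1=2$; each gives an integer-valued function like $P$, which must be shown to be constant. Second, when $1\notin D$ no jump is available to serve as $t$. For $D=\{2,3\}$, for instance, the candidate is $t=s_3-s_2$, and both $2t\equiv s_2$ and $3t\equiv s_3$ say that $2s_3-3s_2$ is an integer, which is the average form of the relation $3\cdot2=2\cdot3$. The next section shows that this works in general.

\section{From a coloring to a rotation}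

\begin{proposition}\label{prop:main}
Let $D$ be a nonempty set of positive integers, and suppose that $G(\mathbb Z,D)$ has an $r$-coloring with $r<4$. Then there is $t\in\mathbb R$ with $\|td\|\ge\frac1r$ for all $d\in D$. Hence $\kappa(D)\ge\frac1r$.
\end{proposition}

We may assume that $\gcd(D)=1$. Indeed, let $q=\gcd(D)$ and $D'=\{d/q:d\in D\}$. If $g$ is an $r$-coloring of $G(\mathbb Z,D)$, then $x\mapsto g(qx)$ is an $r$-coloring of $G(\mathbb Z,D')$; and if $t'$ satisfies the conclusion for $D'$, then $t'/q$ satisfies it for $D$.

So let $\gcd(D)=1$, that is, every integer is a finite integer combination of elements of $D$. Let $g:\mathbb Z\to\mathbb R/\mathbb Z$ be an $r$-coloring with $2\le r<4$. For $d\in D$ and $x\in\mathbb Z$ let $\delta_d(x)\in[0,1)$ be the representative of $g(x+d)-g(x)$. By \eqref{eq:circle},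
\begin{equation}\label{eq:jump}
\delta_d(x)\equiv g(x+d)-g(x)\pmod1,\qquad \tfrac1r\le\delta_d(x)\le1-\tfrac1r .
\end{equation}

\subsection*{Zero winding around $4$-cycles}

\begin{lemma}\label{lem:square}
For all $d,e\in D$ and $x\in\mathbb Z$,
\begin{equation}\label{eq:square}
\delta_d(x)+\delta_e(x+d)=\delta_e(x)+\delta_d(x+e).
\end{equation}
\end{lemma}

\begin{proof}
Both sides are congruent to $g(x+d+e)-g(x)$ modulo $1$, so they differ by an integer. By \eqref{eq:jump} both lie in $[\frac2r,2-\frac2r]$, whose length $2-\frac4r$ is less than $1$ because $r<4$. So they are equal.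
\end{proof}

The lemma can be read as a statement on winding. Let each step $y\to y+d$ contribute $\delta_d(y)\in(0,1)$, and let the reverse step contribute $-\delta_d(y)$. With this convention the left side of \eqref{eq:square} minus the right side is the total contribution of the closed walk $x\to x+d\to x+d+e\to x+e\to x$. This integer is the winding number of $g$ along the walk, and the lemma says that it is zero. (For $d=e$ the walk is degenerate and the lemma is trivial.) This is the only place where $r<4$ is used.

\begin{remark}\label{rem:wind}
For $r=4$ the lemma fails. Let $f(n)$ have period $8$ with $f(0),\dots,f(7)=0,1,0,1,2,3,2,3$. Then $f(n)\equiv n\pmod 2$ and $f(n+4)\equiv f(n)+2\pmod4$, so $g=f/4$ is a $4$-coloring of $G(\mathbb Z,\{1,3,4,5\})$. Take $x=1$, $d=1$, $e=3$. Along the $4$-cycle $1,2,5,4$ the values of $f$ are $1,0,3,2$, so the two sides of \eqref{eq:square} are $\frac34+\frac34$ and $\frac14+\frac14$, and the winding number is $1$.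
\end{remark}

\subsection*{Relations give constant integers}

It is convenient to allow backward steps. For $d\in D$ put $\delta_{-d}(x)=-\delta_d(x-d)$. Then for every $a\in D\cup(-D)$ we have $\delta_a(x)\equiv g(x+a)-g(x)$ modulo $1$, and for every $e\in D$
\begin{equation}\label{eq:ladder}
\delta_a(x+e)-\delta_a(x)=\delta_e(x+a)-\delta_e(x).
\end{equation}
For $a=d\in D$ this is a rearrangement of \eqref{eq:square}. For $a=-d$, apply that case at $x-d$ in place of $x$:
\begin{align*}
\delta_{-d}(x+e)-\delta_{-d}(x)&=-\bigl(\delta_d(x-d+e)-\delta_d(x-d)\bigr)\\
&=-\bigl(\delta_e(x)-\delta_e(x-d)\bigr)=\delta_e(x-d)-\delta_e(x).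
\end{align*}

A \emph{relation} is an integer vector $w=(w_d)_{d\in D}$ with only finitely many nonzero entries and $\sum_d w_d d=0$. Given a relation $w$, fix a finite sequence $a_1,\dots,a_m$ that consists, for each $d\in D$, of $|w_d|$ steps equal to $d$ if $w_d>0$ and to $-d$ if $w_d<0$, in any order. Put $c_i=a_1+\dots+a_i$, so that $c_0=c_m=0$. From any starting point $x$ the steps lead through $x+c_0,\dots,x+c_m$ back to $x$. The total jump along this closed walk is
\[
P_w(x)=\sum_{i=1}^m\delta_{a_i}(x+c_{i-1}).
\]

\begin{lemma}\label{lem:constant}
For every relation $w$ the function $P_w$ is constant, and its value $p_w$ is an integer.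
\end{lemma}

\begin{proof}
Modulo $1$ the sum telescopes to $g(x+c_m)-g(x+c_0)=0$, so $P_w(x)\in\mathbb Z$.

To compare $P_w(x+e)$ with $P_w(x)$ for $e\in D$, think of the closed walk from $x$ and its translate by $e$ as the two sides of a ladder whose rungs are the edges from $x+c_i$ to $x+c_i+e$. Each cell of the ladder is a (possibly degenerate) $4$-cycle without winding, and \eqref{eq:ladder} with $a=a_i$, at $x+c_{i-1}$ in place of $x$, expresses the difference between the two sides of a cell through its two rungs:
\[
P_w(x+e)-P_w(x)=\sum_{i=1}^m\bigl(\delta_e(x+c_i)-\delta_e(x+c_{i-1})\bigr)=\delta_e(x+c_m)-\delta_e(x+c_0)=0,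
\]
because the last rung is the first one. So $P_w$ is invariant under translation by every $e\in D$, and hence under translation by every integer, since $\gcd(D)=1$.
\end{proof}

\subsection*{Averaging}

Since the $\delta_d$ are bounded and $D$ is countable, a diagonal argument gives integers $0<N_1<N_2<\cdots$ such that the limits
\[
s_d=\lim_{j\to\infty}\frac1{N_j}\sum_{x=0}^{N_j-1}\delta_d(x)\qquad(d\in D)
\]
all exist. (List $D$ as $d_1,d_2,\dots$, pass successively to subsequences along which the averages of $\delta_{d_1}$, then also of $\delta_{d_2}$, and so on, converge, and take the diagonal sequence.) By \eqref{eq:jump},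
\begin{equation}\label{eq:sbound}
\tfrac1r\le s_d\le1-\tfrac1r .
\end{equation}
For a fixed integer $c$, replacing $\delta_d(x)$ by $\delta_d(x+c)$ changes the sum over $0\le x<N$ by at most $|c|$, since at most $|c|$ terms with values in $[0,1]$ are removed and as many such terms are added. So the limit does not change. Every term of $P_w(x)$ is $\delta_d(x+c)$ or $-\delta_d(x+c)$ with some $d\in D$ and some $c$ independent of $x$, and for each $d$ there are $|w_d|$ such terms, with the sign of $w_d$. Averaging $P_w(x)=p_w$ therefore gives
\begin{equation}\label{eq:integral}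
\sum_{d\in D}w_ds_d=p_w\in\mathbb Z\qquad\text{for every relation }w .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Since $\gcd(D)=1$, there are integers $u_b$ $(b\in D)$, only finitely many of them nonzero, with $\sum_{b\in D}u_bb=1$. If the $s_b$ are to be the jumps of a rotation by $t$, that is, $tb\equiv s_b$ modulo $1$ for all $b\in D$, then $t=\sum_bu_b\,tb$ must be congruent to $\sum_bu_bs_b$ modulo $1$. So we put
\[
t=\sum_{b\in D}u_bs_b .
\]
Let $d\in D$. The vector $w$ obtained from $(d\,u_b)_{b\in D}$ by subtracting $1$ from the entry with index $d$ is a relation, because $\sum_bd\,u_bb-d=0$. For this $w$, \eqref{eq:integral} says that $td-s_d$ is an integer. By \eqref{eq:sbound}, $\|td\|=\|s_d\|\ge\frac1r$.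
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Write $\chi_c=\chi_c(\mathbb Z,D)$ and $\kappa=\kappa(D)$. If $\chi_c\ge4$, then also $1/\kappa\ge4$ by \eqref{eq:upper}, and both minima are $4$. If $\chi_c<4$, then by the definition of the infimum there are $r$-colorings with $r<4$ and $r$ arbitrarily close to $\chi_c$. Proposition~\ref{prop:main} gives $\kappa\ge1/r$ for each of these $r$, hence $\kappa\ge1/\chi_c$, and with \eqref{eq:upper} we get $\chi_c=1/\kappa$. This proves the identity, and equality when $\chi_c<4$. Finally, if $\kappa\ge\frac14$, then $\chi_c\le1/\kappa\le4$, so the minima in the identity are $\chi_c$ and $1/\kappa$.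
\end{proof}

\section{Three distances}

To deduce Theorem~\ref{thm:three} it remains to know that $\kappa(D)\ge\frac14$ when $|D|=3$. This is known, as the case of four runners in the lonely runner problem (Betke and Wills \cite{betkewills}, Cusick \cite{cusick}). We include a short proof.

\begin{lemma}\label{lem:runner}
\begin{enumerate}
\item[(i)] For positive integers $a,b$ there is $t\in\mathbb R$ with $\|ta\|,\|tb\|\ge\frac13$.
\item[(ii)] For positive integers $d_1,d_2,d_3$ there is $t\in\mathbb R$ with $\|td_i\|\ge\frac14$ for $i=1,2,3$.
\end{enumerate}
\end{lemma}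

\begin{proof}
In each part we may divide the given integers by their greatest common divisor $q$, since a solution $t$ for the quotients gives the solution $t/q$ for the original integers. So we assume that the greatest common divisor is $1$.

(i) If $a$ and $b$ are both odd, take $t=\frac12$. Otherwise exactly one of them is odd, and $n=a+b\ge3$ is odd. Since $\gcd(a,n)=\gcd(a,b)=1$, there is an integer $m$ with $ma\equiv\frac{n-1}2\pmod n$. As $a+b\equiv0\pmod n$, we have $mb\equiv-ma\pmod n$. With $t=m/n$,
\[
\|ta\|=\|tb\|=\frac{n-1}{2n}=\frac12-\frac1{2n}\ge\frac13 .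
\]

(ii) The idea is to use $t+\frac12$ as a second chance for $t$. If $d$ is even, then $\|d(t+\frac12)\|=\|dt\|$. If $d$ is odd, then $\|d(t+\frac12)\|=\|dt+\frac12\|=\frac12-\|dt\|$, so that a value at most $\frac14$ becomes a value at least $\frac14$. Since the greatest common divisor is $1$, at least one $d_i$ is odd.

\emph{All three odd.} Take $t=\frac12$.

\emph{Exactly one odd, say $d_1$.} By (i) there is $t$ with $\|td_2\|,\|td_3\|\ge\frac13$. Passing to $t+\frac12$ leaves these two values unchanged, and one of $t$, $t+\frac12$ also gives $d_1$ a value at least $\frac14$.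

\emph{Exactly two odd, say $d_1$ and $d_2$.} Suppose that no $t$ is as required. Let $I=[\frac1{4d_3},\frac3{4d_3}]$; for $t\in I$ we have $\|td_3\|\ge\frac14$. If for some $t\in I$ the values $\|td_1\|,\|td_2\|$ were both at least $\frac14$, then $t$ would be as required; if both were at most $\frac14$, then $t+\frac12$ would be. So $I$ is covered by the two sets
\[
\{t\in I:\|td_1\|<\tfrac14<\|td_2\|\},\qquad\{t\in I:\|td_2\|<\tfrac14<\|td_1\|\},
\]
which are disjoint and open in $I$. Since $I$ is connected, one of them is all of $I$. In particular, for $i=1,2$ the value $\|td_i\|$ is never $\frac14$ on $I$. The solutions $y$ of $\|y\|=\frac14$ are the points of $\frac14+\frac12\mathbb Z$, so the closed interval $d_iI=\{d_it:t\in I\}$ lies in an open interval of length $\frac12$. The length of $d_iI$ is $\frac{d_i}{2d_3}$, so $d_i<d_3$. But then at $t=\frac1{4d_3}\in I$ we have $0<td_i<\frac14$ for both $i=1,2$, so $\|td_1\|$ and $\|td_2\|$ are both less than $\frac14$, a contradiction.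
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
If $|D|=3$, then $\kappa(D)\ge\frac14$ by Lemma~\ref{lem:runner}(ii), and Theorem~\ref{thm:general} gives $\chi_c(\mathbb Z,D)=1/\kappa(D)$.
\end{proof}

Equality also holds when $|D|\in\{1,2\}$: then $\kappa(D)\ge\frac13$ by Lemma~\ref{lem:runner}(i), with $a=b$ if $|D|=1$, and Theorem~\ref{thm:general} applies again.

\section{Four and more distances}

With four distances $\kappa(D)$ can be smaller than $\frac14$, so that Theorem~\ref{thm:general} no longer settles the matter. This alone does not produce a gap: for $D=\{1,2,3,4\}$ both $\chi_c(\mathbb Z,D)$ and $1/\kappa(D)$ equal $5$. To produce a gap we look for a graph that has a $4$-coloring but for which no rotation is a $4$-coloring. The plan is to make the vertices $0,1,2m,2m+1$ pairwise adjacent. If the rotation by $t$ is a $4$-coloring, it must place them at the four quarter points of the circle, so $4t\in\mathbb Z$; if $4\mid 2m$, then $2m$ lands on top of $0$, although the two are adjacent. On the other hand, these four vertices have the form $\{0,1\}+\{0,2m\}$, and a $4$-coloring that treats the two summands separately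 exists.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $m\ge2$ be even and let
\[
D_m=\{1,\;2m-1,\;2m,\;2m+1\},
\]
a set of four elements. Let $D=D_m\cup E$, where $E$ is any set of odd positive integers.

\emph{$\chi_c(\mathbb Z,D)=4$.} Color $n$ by the pair $(n\bmod2,\ \lfloor n/2m\rfloor\bmod2)$. Integers at odd distance have different first coordinates. Integers at distance $2m$ have different second coordinates, because adding $2m$ to $n$ adds $1$ to $\lfloor n/2m\rfloor$. As $2m$ is the only even element of $D$, this is a proper coloring with four colors, so $\chi_c(\mathbb Z,D)\le4$. (For $m=2$ it is the coloring in Remark~\ref{rem:wind}.) The vertices $0,1,2m,2m+1$ are pairwise adjacent, since their differences are $1,2m,2m+1,2m-1,2m,1$. So $\chi_c(\mathbb Z,D)\ge4$.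

\emph{$\kappa(D)<\frac14$.} Since $\kappa(D)\le\kappa(D_m)$ and the supremum is attained for the finite set $D_m$, it suffices to show that no $t$ satisfies $\|td\|\ge\frac14$ for all $d\in D_m$. For such a $t$ the points $0,\ t,\ 2mt,\ (2m+1)t$ of $\mathbb R/\mathbb Z$ are at pairwise distance at least $\frac14$. The four gaps between cyclically consecutive points are then at least $\frac14$ and add up to $1$, so the points are $0,\frac14,\frac12,\frac34$ in some order. In particular $4t\in\mathbb Z$. Since $m$ is even, $2mt=\frac m2\cdot4t\in\mathbb Z$, which contradicts $\|2mt\|\ge\frac14$.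

Hence $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$.

\emph{Part} (b). Choose $E$ to consist of $k-4$ odd positive integers outside $D_m$.

\emph{Part} (a). Take $E=\emptyset$ and $t=\frac14+\frac1{4m}$. Then $2mt=\frac m2+\frac12$, and since $m$ is even, $2mt\equiv\frac12\pmod1$. So $\|2mt\|=\frac12$. Moreover $\frac14<t\le\frac38$, so $\|t\|=t>\frac14$ and
\[
\|(2m\pm1)t\|=\|\tfrac12\pm t\|=\tfrac12-t=\tfrac14-\tfrac1{4m}.
\]
Therefore
\[
\tfrac14-\tfrac1{4m}\le\kappa(D_m)<\tfrac14 ,
\]
and it suffices to take $m$ even with $m>\frac1{4\varepsilon}$.

\emph{Consequences.} For $k\ge4$, part (b) shows that equality fails for some $k$-element set; for $k\le3$ it holds for all $k$-element sets, by Theorem~\ref{thm:three} and the remark after its proof. A set $D$ as in (a) has $\chi_c(\mathbb Z,D)=4<1/\kappa(D)$. So for $c>4$ we have $\min\{\chi_c(\mathbb Z,D),c\}=4<\min\{1/\kappa(D),c\}$, and the condition $\chi_c(\mathbb Z,D)\le4$ does not imply equality. Since $\kappa(D)$ can be arbitrarily close to $\frac14$ from below, neither does $\kappa(D)\ge c$ for any $c<\frac14$.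
\end{proof}

\begin{thebibliography}{9}

\bibitem{betkewills}
Betke and Wills, 1972.

\bibitem{cusick}
Cusick, 1973.

\bibitem{survey}
\emph{From Rainbow To The Lonely Runner: A Survey On Coloring Parameters Of Distance Graphs},
\url{https://www.projecteuclid.org/download/pdf_1/euclid.twjm/1500404981}.

\end{thebibliography}

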